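\title{Products of projectively \v{C}ech-complete spaces}

\begin{abstract}
A space is projectively \v{C}ech-complete if each of its separable metrizable images under open continuous maps is \v{C}ech-complete. We show that this property is not preserved by products, not even by products with a compact factor: there is a $\sigma$-compact Tychonoff space $X$, all of whose open separable metrizable images are locally compact, such that the product of $X$ with a convergent sequence has an open separable metrizable image that is not \v{C}ech-complete. On the positive side, a factor $Y$ preserves the property if every nonempty $G_\delta$-set in $Y$ contains an isolated point of $Y$. Among compact metrizable factors, exactly the finite ones preserve the property for all Tychonoff $X$.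
\end{abstract}

\section{The question and the results}

All spaces are assumed to be $T_1$, \emph{map} means continuous map, and $\omega=\{0,1,2,\dots\}$. The space $\omega+1$ is the convergent sequence $0,1,2,\dots$ with limit $\omega$. A map is \emph{open} if it takes open sets to open sets. An \emph{open image} of a space is its image under an open map.

Recall that a Tychonoff space is \emph{\v{C}ech-complete} if it is a $G_\delta$-set in some (equivalently, in every) compactification. A space $X$ is \emph{projectively \v{C}ech-complete} if, whenever $f\colon X\to Z$ is an open map onto a separable metrizable space $Z$, the space $Z$ is \v{C}ech-complete. It is known that every \v{C}ech-complete space and every pseudocompact space is projectively \v{C}ech-complete.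

Thus we test completeness of $X$ not on $X$ itself but on its open separable metrizable images. If $X$ is separable metrizable, then the identity is such a test, and the property is just \v{C}ech-completeness. A complicated space, on the other hand, may have few open metrizable images and may pass the test for that reason. For example, a metrizable image of a pseudocompact space is pseudocompact, hence compact. The following questions are posed in \cite{problems}.

\medskip
\noindent\textbf{Question.} \emph{Let $X$ and $Y$ be projectively \v{C}ech-complete Tychonoff spaces. Is $X\times Y$ projectively \v{C}ech-complete? What if $Y$ is a compact Hausdorff space?}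
\medskip

For a compact factor one might guess ``yes'': among Tychonoff spaces, the product of a \v{C}ech-complete space with a compact space is \v{C}ech-complete, and the product of a pseudocompact space with a compact space is pseudocompact, so the two classes named above survive multiplication by a compact space. Also, if $X$ is projectively \v{C}ech-complete, $f\colon X\times Y\to Z$ is an open map onto a separable metrizable space and $y$ is an isolated point of $Y$, then the restriction of $f$ to $X\times\{y\}$ is open, so $f(X\times\{y\})$ is \v{C}ech-complete. But if $y$ is not isolated, this restriction need not be open. It can then happen that $X$ alone has only tame open images, while $f$ is open because $X$ and $Y$ move together. This is what we exploit. Both answers are negative, already for the simplest infinite compact space.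

\begin{theorem}\label{thm:main}
There is a $\sigma$-compact Tychonoff space $X$ such that
\begin{enumerate}
\item[(i)] every open separable metrizable image of $X$ is locally compact, so $X$ is projectively \v{C}ech-complete;
\item[(ii)] $X\times(\omega+1)$ has an open separable metrizable image that is not \v{C}ech-complete.
\end{enumerate}
Hence the product of two projectively \v{C}ech-complete Tychonoff spaces need not be projectively \v{C}ech-complete, even if one factor is countable, compact and metrizable.
\end{theorem}

The last sentence follows from (i) and (ii) because all images of the compact space $\omega+1$ are compact. The remark on isolated points above, pushed a little further, gives a positive result.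

\begin{theorem}\label{thm:positive}
Let $X$ be projectively \v{C}ech-complete, and let $Y$ be a space in which every nonempty $G_\delta$-set contains an isolated point of $Y$. Then $X\times Y$ is projectively \v{C}ech-complete.
\end{theorem}

Every discrete space $Y$ satisfies the hypothesis, and so does the one-point compactification of an uncountable discrete space: a nonempty $G_\delta$-set that omits the point $\infty$ consists of isolated points, and one that contains $\infty$ is co-countable. So some infinite compact spaces preserve the property. In a metrizable space, however, points are $G_\delta$-sets, so the hypothesis says that $Y$ is discrete, and a compact discrete space is finite. For compact metrizable factors nothing weaker suffices: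

\begin{theorem}\label{thm:class}
For a compact metrizable space $Y$ the following are equivalent:
\begin{enumerate}
\item[(a)] $X\times Y$ is projectively \v{C}ech-complete for every projectively \v{C}ech-complete Tychonoff space $X$;
\item[(b)] $Y$ is finite.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} is proved in Sections \ref{sec:limit} and \ref{sec:counter}, Theorem~\ref{thm:positive} in Section~\ref{sec:positive}, and Theorem~\ref{thm:class} in Sections \ref{sec:tree} and \ref{sec:cases}.

\medskip
\noindent\textbf{Standard facts.} A space is \emph{Baire} if every countable union of closed sets with empty interior has empty interior. In particular, a nonempty space that is itself such a union is not Baire. We use the following facts. \v{C}ech-complete spaces are Baire. Closed subspaces and open subspaces of \v{C}ech-complete spaces are \v{C}ech-complete. Locally compact Hausdorff spaces are \v{C}ech-complete. For a metrizable space, being \v{C}ech-complete, being completely metrizable, and being a $G_\delta$-set in the completion with respect to a given compatible metric are equivalent. To show that a map is open, it suffices to show that the image of each neighborhood of a point is a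 neighborhood of the image of that point.

\section{A limit that open maps cannot see}\label{sec:limit}

The mechanism behind Theorem~\ref{thm:main} is visible on a countable space with one non-isolated point. Fix a free ultrafilter $p$ on $\omega$ and let
\[
Q=\omega\cup\{p\}\subset\beta\omega .
\]
Points of $\omega$ are isolated in $Q$, and the sets $\{p\}\cup B$ with $B\in p$ form a base of neighborhoods of $p$. Since the members of $p$ are nonempty, $\omega$ is dense in $Q$. The map $q\colon Q\to\omega+1$ with $q(k)=k$ and $q(p)=\omega$ is continuous, because $p$, being free, contains all cofinite sets. It is not open: the image of $\{p\}\cup B$ is $B\cup\{\omega\}$, which is a neighborhood of $\omega$ only if $B$ is cofinite, and $p$ contains sets that are not cofinite.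

The reason why an ultrafilter cannot be seen by an open map into a metrizable space is this: in a metrizable space a limit point is reached by a sequence, a sequence can be split into two halves, and one of the halves can be deleted from a neighborhood of $p$.

\begin{lemma}\label{lem:parity}
Let $S$ be a metrizable space, let $(G_k)_{k<\omega}$ be closed subsets of $S$, any two of which are equal or disjoint, and let $s\in\overline{\bigcup_kG_k}\setminus\bigcup_kG_k$. Then for every ultrafilter $p$ on $\omega$ there are a set $B\in p$ and a sequence of points of $\bigcup_{k<\omega}G_k\setminus\bigcup_{k\in B}G_k$ that converges to $s$.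
\end{lemma}

\begin{proof}
Choose $t_j\in\bigcup_kG_k$ with $t_j\to s$, and $k_j$ with $t_j\in G_{k_j}$. Each $G_k$ is closed and misses $s$, so it contains $t_j$ for only finitely many $j$. Passing to a subsequence, we may assume that the sets $G_{k_j}$ are pairwise distinct, hence pairwise disjoint. Then the sets $E_j=\{k:G_k=G_{k_j}\}$ are pairwise disjoint. The disjoint sets $\bigcup_{j\text{ even}}E_j$ and $\bigcup_{j\text{ odd}}E_j$ are not both in $p$. Let $L$ be one that is not in $p$, and let $B=\omega\setminus L\in p$. Let $j$ be of the parity that defines $L$. If $t_j\in G_k$ for some $k\in B$, then $G_k$ meets $G_{k_j}$, so $G_k=G_{k_j}$ and $k\in E_j\subset L$, a contradiction. So the points $t_j$ with $j$ of this parity form the required sequence.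
\end{proof}

\begin{example}\label{ex:toy}
\emph{Every open metrizable image of $Q$ is discrete, but $Q\times(\omega+1)$ has the non-discrete open image $\omega+1$.}

Let $h\colon Q\to S$ be an open map onto a metrizable space. The points $h(k)$, $k<\omega$, are isolated in $S$. If $h(p)$ is one of them, then $S$ is discrete. Suppose $s=h(p)$ is none of them. Since $\omega$ is dense in $Q$, the point $s$ is in the closure of $h(\omega)$. Lemma~\ref{lem:parity}, applied to $G_k=\{h(k)\}$, gives $B\in p$ and a sequence in $h(\omega)\setminus h(B)$ converging to $s$. But $h(\{p\}\cup B)=\{s\}\cup h(B)$ is open, contains $s$ and misses the sequence, a contradiction.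

Now consider $\mu\colon Q\times(\omega+1)\to\omega+1$, $\mu(\kappa,n)=\min(q(\kappa),n)$. It is continuous and onto. It is open: the only non-isolated value is $\omega=\mu(p,\omega)$, taken only at $(p,\omega)$, and a neighborhood of $(p,\omega)$ contains some $\{p\}\times[N,\omega]$, whose image is $[N,\omega]$. The second factor supplies the approach to the limit that the first factor hides.
\end{example}

\section{The counterexample}\label{sec:counter}

In Example~\ref{ex:toy} the new image $\omega+1$ is still compact. We now replace the isolated points $k$ by cubes of growing dimension and the limit by a space that is not complete.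

\subsection{The spaces}

Let $I=[0,1]$. Identify $I^k$ with $\{x\in I^\omega:x_i=0\text{ for }i\ge k\}$ and let
\[
A=\bigcup_{k<\omega}I^k\subset I^\omega .
\]
Each $I^k$ is compact, hence closed in $A$, and has empty interior in $A$, since a nonempty basic open subset of $A$ restricts only finitely many coordinates. So $A$ is not Baire. Put
\[
Z=(A\times\{\omega\})\cup\bigcup_{k<\omega}I^k\times\{k\}\subset A\times(\omega+1).
\]
The space $Z$ is separable metrizable, and it is not \v{C}ech-complete because it has the closed subspace $A\times\{\omega\}\cong A$. The space $X$ is built over $Q$ as $Z$ is built over $\omega+1$: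
\[
X=(A\times\{p\})\cup\bigcup_{k<\omega}I^k\times\{k\}\subset A\times Q .
\]
As a subspace of $A\times Q$ the space $X$ is Tychonoff, and it is a countable union of copies of cubes, hence $\sigma$-compact. We write $D_k=I^k\times\{k\}$ and $A_p=A\times\{p\}$. The sets $D_k$ are open in $X$, compact and connected, and $A_p$ is connected because $A$ is convex. The union $D=\bigcup_kD_k$ is dense in $X$: given a basic neighborhood $O\times(\{p\}\cup B)$ of $(x,p)$ with $x\in I^l$, choose $k\in B$ with $k\ge l$; then $(x,k)\in D_k$ lies in it.

Note that $Z$, which differs from $X$ only in that $p$ is replaced by the limit of a convergent sequence, is not projectively \v{C}ech-complete. The ultrafilter is essential.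

\subsection{All open separable metrizable images of $X$ are locally compact}

Let $h\colon X\to S$ be an open map onto a separable metrizable space $S$. Put $G_k=h(D_k)$. Each $G_k$ is open, compact (hence clopen), connected and nonempty. Two connected clopen sets that meet contain each other, so any two of the sets $G_k$ are equal or disjoint. The set $h(A_p)$ is connected as well, so if it meets some clopen $G_k$, it is contained in it. This is why the blocks are cubes: connectedness leaves only two possibilities for $h(A_p)$.

\emph{Case 1: $h(A_p)\subset G_k$ for some $k$.} Then $S=\bigcup_kG_k$ is a union of compact open sets, so it is locally compact.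

\emph{Case 2: $h(A_p)$ is disjoint from all $G_k$.} We show that this is impossible. Let $s=h(a)$ for some $a\in A_p$. Since $D$ is dense in $X$, the set $h(D)=\bigcup_kG_k$ is dense in $S$, while $s\notin\bigcup_kG_k$. Lemma~\ref{lem:parity} gives $B\in p$ and points $t_j\to s$ in $\bigcup_kG_k\setminus\bigcup_{k\in B}G_k$. The set
\[
V=A_p\cup\bigcup_{k\in B}D_k=X\cap\bigl(A\times(\{p\}\cup B)\bigr)
\]
is open in $X$ and contains $a$. So $h(V)=h(A_p)\cup\bigcup_{k\in B}G_k$ is a neighborhood of $s$ and contains some $t_j$. But $t_j\notin\bigcup_{k\in B}G_k$ by the choice of $t_j$, and $t_j\notin h(A_p)$ because $t_j\in\bigcup_kG_k$ and we are in Case 2. This contradiction proves Theorem~\ref{thm:main}(i).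

\subsection{An open map of $X\times(\omega+1)$ onto $Z$}

For $m<\omega$ let $\pi_m\colon I^\omega\to I^m$ keep the coordinates $x_i$ with $i<m$ and replace the others by $0$; let $\pi_\omega$ be the identity. The map $(x,m)\mapsto\pi_m(x)$ is continuous on $I^\omega\times(\omega+1)$, because its $i$-th coordinate is $x_i$ on the clopen set $\{m>i\}$ and $0$ on $\{m\le i\}$. Following Example~\ref{ex:toy}, we use the minimum of the two indices, and we truncate points so that they fit into the block with that index:
\[
f\colon X\times(\omega+1)\to Z,\qquad f\bigl((x,\kappa),n\bigr)=(\pi_m(x),m),\quad m=\min(q(\kappa),n).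
\]
If $m<\omega$, then $\pi_m(x)\in I^m$; if $m=\omega$, then $\pi_m(x)=x\in A$. So the values are in $Z$, and $f$ is continuous. It is onto: $(x,k)=f((x,k),\omega)$ for $x\in I^k$, and $(x,\omega)=f((x,p),\omega)$ for $x\in A$.

\emph{The map $f$ is open.} We use the following remark. If a point $w$ lies in a subspace $W$ of the domain and the restriction of $f$ to $W$ is an open map into $Z$, then $f$ takes neighborhoods of $w$ to neighborhoods of $f(w)$, because a neighborhood of $w$ contains a neighborhood of $w$ in $W$. Note also that $I^m\times\{m\}$ is open in $Z$ for $m<\omega$.

\begin{itemize}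
\item \emph{Points of $D_k\times\{n\}$, $k<\omega$, $n\le\omega$.} On this set $f$ is $((x,k),n)\mapsto(\pi_m(x),m)$ with $m=\min(k,n)\le k$ finite. This is the projection of the cube $I^k$ onto $I^m$, which is open, followed by the identification of $I^m$ with the open subset $I^m\times\{m\}$ of $Z$.
\item \emph{Points of $A_p\times\{n\}$, $n<\omega$.} On this set $f$ is $((x,p),n)\mapsto(\pi_n(x),n)$. Let $O=\prod_iO_i$ be a basic open box in $I^\omega$ and let $x\in O\cap A$. Every $z\in I^n$ with $z_i\in O_i$ for $i<n$ is the image under $\pi_n$ of the point with coordinates $z_i$ for $i<n$ and $x_i$ for $i\ge n$, which lies in $O\cap A$. So $\pi_n(O\cap A)=\{z\in I^n:z_i\in O_i\text{ for }i<n\}$ is open in $I^n$, and again $I^n\times\{n\}$ is open in $Z$.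
\item \emph{Points $((x,p),\omega)$.} A neighborhood contains some $(O\cap A)\times\{p\}\times[N,\omega]$ with $O\ni x$ open in $I^\omega$ and $N<\omega$. Its image contains the neighborhood $\{(z,m)\in Z:z\in O,\ m\ge N\}$ of $(x,\omega)$. Indeed, if $m=\omega$, then $(z,\omega)=f((z,p),\omega)$. If $N\le m<\omega$, then $z\in I^m$, so $z\in O\cap A$ and $\pi_m(z)=z$, and $(z,m)=f((z,p),m)$.
\end{itemize}

Thus $f$ is an open map of $X\times(\omega+1)$ onto the separable metrizable space $Z$, which is not \v{C}ech-complete. This proves Theorem~\ref{thm:main}. \hfill$\square$

\section{Factors with many isolated points}\label{sec:positive}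

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $f\colon X\times Y\to Z$ be an open map onto a separable metrizable space $Z$, and let $P$ be the union of all open \v{C}ech-complete subspaces of $Z$.

First we show $P=Z$. If $y\in Y$ is isolated, then $X\times\{y\}$ is open in $X\times Y$, so $x\mapsto f(x,y)$ is an open map of $X$ onto an open subspace of $Z$. Since $X$ is projectively \v{C}ech-complete, this subspace is \v{C}ech-complete; hence $f(X\times\{y\})\subset P$. Suppose $P\ne Z$ and choose $(x_0,y_0)$ with $f(x_0,y_0)\in Z\setminus P$. The closed set $Z\setminus P$ is a $G_\delta$-set in the metrizable space $Z$, so $\{y\in Y:f(x_0,y)\in Z\setminus P\}$ is a $G_\delta$-set in $Y$, and it contains $y_0$. By hypothesis it contains an isolated point $y$, which contradicts $f(x_0,y)\in P$.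

It remains to see that a separable metrizable space that is locally \v{C}ech-complete is \v{C}ech-complete. By the Lindel\"of property, $Z=\bigcup_{i<\omega}P_i$ with $P_i$ open in $Z$ and \v{C}ech-complete. Let $\hat Z$ be the completion of $Z$ with respect to a compatible metric. The completion of $P_i$ with respect to the restricted metric is the closure of $P_i$ in $\hat Z$. So $P_i$ is a $G_\delta$-set in this closure, which is itself a $G_\delta$-set in $\hat Z$, and therefore $P_i$ is a $G_\delta$-set in $\hat Z$. Write $P_i=Z\cap O_i$ with $O_i$ open in $\hat Z$, and put $O=\bigcup_iO_i\supset Z$. Since $O_i\setminus Z=O_i\setminus P_i$, we have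
\[
O\setminus Z=\bigcup_{i<\omega}(O_i\setminus P_i).
\]
Each $O_i$ is an $F_\sigma$-set in $\hat Z$, and so is the complement of $P_i$. Hence $O\setminus Z$ is an $F_\sigma$-set and $Z=O\setminus(O\setminus Z)$ is a $G_\delta$-set in $\hat Z$. So $Z$ is \v{C}ech-complete.
\end{proof}

A finite ($T_1$) space is discrete, so Theorem~\ref{thm:positive} contains the implication (b)$\Rightarrow$(a) of Theorem~\ref{thm:class}. The rest of the paper proves (a)$\Rightarrow$(b): for every infinite compact metrizable $Y$ we need a projectively \v{C}ech-complete Tychonoff space $X$ such that $X\times Y$ has an open separable metrizable image that is not \v{C}ech-complete.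

\section{A tree of maps}\label{sec:tree}

The space $X$ of Section~\ref{sec:counter} is tailored to a convergent sequence. For $Y=[0,1]$, say, we need a more flexible construction. The idea is to fix a target $Z$ that is not \v{C}ech-complete and a family $M$ of maps $Y\to Z$, and to build $X$ so that its points $\sigma$ are labeled by members $\varphi_\sigma$ of $M$ and the open map is the evaluation $f(\sigma,y)=\varphi_\sigma(y)$. As before, ultrafilters will keep $X$ from having bad open images of its own.

\subsection{Extremally disconnected spaces}

A space is \emph{extremally disconnected} if the closure of every open set is open.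

\begin{lemma}\label{lem:ED}
Every open metrizable image of an extremally disconnected space is discrete. Hence extremally disconnected spaces are projectively \v{C}ech-complete.
\end{lemma}

\begin{proof}
Let $X$ be extremally disconnected and $h\colon X\to S$ an open map onto a metrizable space. If $O\subset S$ is open, then $h^{-1}(\overline O)=\overline{h^{-1}(O)}$ because $h$ is open and continuous. This set is open, so $\overline O=h(h^{-1}(\overline O))$ is open. Thus $S$ is extremally disconnected.

Suppose $s\in S$ is not isolated. Fix a compatible metric on $S$ and choose distinct points $s_n\ne s$ with $s_n\to s$. Let $r_n>0$ be the distance of $s_n$ from $\{s\}\cup\{s_m:m\ne n\}$, and let $O_n$ be the open ball of radius $r_n/2$ about $s_n$. These balls are pairwise disjoint, since the distance of $s_n$ and $s_m$ is at least $\max(r_n,r_m)$ for $n\ne m$. Put $G=\bigcup_nO_{2n}$ and $H=\bigcup_nO_{2n+1}$. The open set $H$ is disjoint from $G$, hence from $\overline G$. The set $\overline G$ is open and disjoint from $H$, hence from $\overline H$. But $s\in\overline G\cap\overline H$, a contradiction. So $S$ is discrete, and discrete spaces are \v{C}ech-complete.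
\end{proof}

\subsection{The tree lemma}

When is the evaluation $f(\sigma,y)=\varphi_\sigma(y)$ open? If $V\ni\sigma$ and $W\ni y$ are open, then $f(V\times W)$ must be a neighborhood of $\varphi_\sigma(y)$. Equivalently, for each set $C$ that is \emph{not} a neighborhood of $\varphi_\sigma(y)$, there must be a point of $V$ whose label $\psi$ satisfies $\psi(W)\not\subset C$. We arrange this by letting the successors of $\sigma$ in a tree converge to $\sigma$ along an ultrafilter that contains $\{\psi:\psi(W)\not\subset C\}$ for all such $y$, $W$ and $C$. For continuity of $f$ the ultrafilter should also contain all sets $\{\psi:d(\psi,\varphi_\sigma)<\varepsilon\}$. Condition \eqref{eq:star} below guarantees that such an ultrafilter exists.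

\begin{lemma}[Tree lemma]\label{lem:tree}
Let $Y$ be a compact Hausdorff space, $(Z,\rho)$ a metric space, and $M$ a nonempty set of maps $Y\to Z$ with the sup-metric $d$. Assume:
\begin{equation}\label{eq:star}
\parbox{0.82\textwidth}{for all $\varphi\in M$, $\varepsilon>0$ and finitely many triples $(y_k,W_k,C_k)$, where $W_k\subset Y$ is open, $y_k\in W_k$, and $C_k\subset Z$ is not a neighborhood of $\varphi(y_k)$, there is $\psi\in M$ with $d(\psi,\varphi)<\varepsilon$ and $\psi(W_k)\not\subset C_k$ for all $k$.}
\tag{$*$}
\end{equation}
Then there are an extremally disconnected Tychonoff space $X$ and an open map of $X\times Y$ onto the open subset $\bigcup_{\varphi\in M}\varphi(Y)$ of $Z$.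
\end{lemma}

\begin{proof}
\emph{The ultrafilters.} Let $M^+=M\times\omega$; the second coordinate only serves to make ultrafilters free. For $\varphi\in M$ consider the following subsets of $M^+$:
\begin{itemize}
\item $\{(\psi,n):d(\psi,\varphi)<\varepsilon\}$ for $\varepsilon>0$;
\item $\{(\psi,n):n\ge l\}$ for $l<\omega$;
\item $\{(\psi,n):\psi(W)\not\subset C\}$ for $W\subset Y$ open, $y\in W$, and $C\subset Z$ not a neighborhood of $\varphi(y)$.
\end{itemize}
By \eqref{eq:star} any finitely many of them have a common element. Let $p_\varphi$ be an ultrafilter on $M^+$ that contains all of them. By the second group of sets, $p_\varphi$ is free.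

\emph{The space.} Let $X$ be the set of all finite sequences in $M^+$, including the empty one. For $\sigma\ne\emptyset$ let $\varphi_\sigma$ be the $M$-coordinate of the last term of $\sigma$, and let $\varphi_\emptyset\in M$ be arbitrary. Put $p_\sigma=p_{\varphi_\sigma}$. Write $\sigma^\frown e$ for $\sigma$ extended by the term $e$, and $\sigma\subseteq\tau$ if $\tau$ is equal to $\sigma$ or extends it. Call $V\subset X$ open if
\[
\{e\in M^+:\sigma^\frown e\in V\}\in p_\sigma\quad\text{for every }\sigma\in V.
\]
Since the $p_\sigma$ are filters, this is a topology.

\emph{$X$ is $T_1$ and has a base of clopen sets, hence is Tychonoff.} For $\tau\in X$ and $\sigma\neq\tau$ the set $\{e:\sigma^\frown e\ne\tau\}$ omits at most one $e$, so it is in the free ultrafilter $p_\sigma$; thus $X\setminus\{\tau\}$ is open. Now let $V$ be open and $\sigma\in V$. Let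
\[
V_\sigma=\{\tau\supseteq\sigma:\ \text{every }\upsilon\text{ with }\sigma\subseteq\upsilon\subseteq\tau\text{ is in }V\}.
\]
Then $\sigma\in V_\sigma\subset V$. If $\tau\in V_\sigma$, then $\tau\in V$, and $\tau^\frown e\in V_\sigma$ whenever $\tau^\frown e\in V$; so $V_\sigma$ is open because $V$ is. Let $\tau\notin V_\sigma$ and $\tau^\frown e\in V_\sigma$. If $\sigma\subseteq\tau$, then all sequences between $\sigma$ and $\tau$ would be in $V$ and $\tau$ would be in $V_\sigma$; so $\sigma\not\subseteq\tau$, and $\sigma\subseteq\tau^\frown e$ forces $\sigma=\tau^\frown e$. This happens for at most one $e$. So $X\setminus V_\sigma$ is open.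

\emph{$X$ is extremally disconnected.} Let $G$ be open and $\sigma\in\overline G$. We must show that $\{e:\sigma^\frown e\in\overline G\}\in p_\sigma$. If $\sigma\in G$, this is clear, since $G$ is open. Let $\sigma\notin G$, and suppose that the set in question is not in $p_\sigma$. As $p_\sigma$ is an ultrafilter, $B=\{e:\sigma^\frown e\notin\overline G\}\in p_\sigma$. Consider
\[
U=\{\sigma\}\cup\bigcup_{e\in B}\{\tau\supseteq\sigma^\frown e:\tau\notin\overline G\}.
\]
It satisfies the condition for openness at $\sigma$ because $\sigma^\frown e\in U$ for $e\in B$, and at the other points because $X\setminus\overline G$ is open. It misses $G$. So $\sigma\notin\overline G$, a contradiction.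

\emph{The map.} Let $f(\sigma,y)=\varphi_\sigma(y)$. For continuity at $(\sigma,y)$, let $\varepsilon>0$. The set $\{\tau:d(\varphi_\tau,\varphi_\sigma)<\varepsilon\}$ is open in $X$: for such $\tau$, the ultrafilter $p_\tau$ contains $\{(\psi,n):d(\psi,\varphi_\tau)<\varepsilon-d(\varphi_\tau,\varphi_\sigma)\}$, and for these $e=(\psi,n)$ the label $\psi$ of $\tau^\frown e$ satisfies $d(\psi,\varphi_\sigma)<\varepsilon$. So continuity of $f$ follows from that of $\varphi_\sigma$ and
\[
\rho\bigl(\varphi_\tau(y'),\varphi_\sigma(y)\bigr)\le d(\varphi_\tau,\varphi_\sigma)+\rho\bigl(\varphi_\sigma(y'),\varphi_\sigma(y)\bigr).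
\]

For openness, let $V\subset X$ and $W\subset Y$ be open, $\sigma\in V$, $y\in W$, and $C=f(V\times W)$. If $C$ were not a neighborhood of $\varphi_\sigma(y)$, then both $\{(\psi,n):\psi(W)\not\subset C\}$ and $\{e:\sigma^\frown e\in V\}$ would be in $p_\sigma$. A common element $e=(\psi,n)$ gives $\psi(W)=f(\{\sigma^\frown e\}\times W)\subset C$ and $\psi(W)\not\subset C$, a contradiction. So $f$ is open. Every $\varphi\in M$ is a label, so the image of $f$ is $\bigcup_{\varphi\in M}\varphi(Y)$, which is therefore open in $Z$.
\end{proof}

\subsection{The model case: no isolated points}\label{sub:model}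

Throughout, let $N$ be the space of real sequences with finite support, with the $\ell^2$-norm. It is separable, and it is the union of the subspaces $N_k$, $k<\omega$, of sequences supported in $\{0,\dots,k-1\}$, which are closed and nowhere dense. So no nonempty open subset of $N$ is Baire. From here on, ``within $\eta$'' means at distance less than $\eta$.

Let $Y$ be a nonempty compact metrizable space without isolated points, for instance $Y=[0,1]$. Take $Z=N$ and let $M=C(Y,N)$ be the set of all maps $Y\to N$. To check \eqref{eq:star}, let $\varphi$, $\varepsilon$ and $(y_k,W_k,C_k)$ be given, and choose $\eta>0$ with $3\eta<\varepsilon$. As $C_k$ is not a neighborhood of $\varphi(y_k)$, there is $z_k\in N\setminus C_k$ with $\|z_k-\varphi(y_k)\|<\eta$. As nonempty open sets in $Y$ are infinite, there are \emph{distinct} points $y_k'\in W_k$ with $\|\varphi(y_k')-\varphi(y_k)\|<\eta$. Choose pairwise disjoint open sets $H_k\ni y_k'$ on which $\varphi$ stays within $\eta$ of $\varphi(y_k')$, and maps $g_k\colon Y\to[0,1]$ with $g_k(y_k')=1$ and $g_k=0$ off $H_k$. Let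
\[
\psi=\varphi+\sum_kg_k\,(z_k-\varphi).
\]
Then $\psi(y_k')=z_k\notin C_k$. On $H_k$ we have $\|\psi-\varphi\|\le\|z_k-\varphi\|<3\eta$, and $\psi=\varphi$ off all $H_k$. So $d(\psi,\varphi)\le3\eta<\varepsilon$ and \eqref{eq:star} holds. The constant maps show $\bigcup_{\varphi\in M}\varphi(Y)=N$. By Lemmas \ref{lem:tree} and \ref{lem:ED}, there is a projectively \v{C}ech-complete Tychonoff space $X$ such that $N$, which is separable metrizable but not \v{C}ech-complete, is an open image of $X\times Y$.

Note what the argument needs. Finitely many sets $C_k$ may belong to the same point $y_k$ and leave room for quite different targets $z_k$; we can hit all of them only because near $y_k$ there are many places $y_k'$ at which $\varphi$ can be changed. If $Y=\{y\}$ is a single point, then \eqref{eq:star} fails as soon as $\varphi(y)$ is not isolated in $Z$ for some $\varphi\in M$. Indeed, take a sequence of distinct points $s_n\to\varphi(y)$, $s_n\ne\varphi(y)$, and let $C_1=Z\setminus\{s_{2n}:n<\omega\}$ and $C_2=Z\setminus\{s_{2n+1}:n<\omega\}$. Neither is a neighborhood of $\varphi(y)$, but no point lies outside both.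

\section{Infinite compact metrizable factors}\label{sec:cases}

We prove (a)$\Rightarrow$(b) of Theorem~\ref{thm:class}. Let $Y$ be an infinite compact metrizable space, $J$ its set of isolated points, which is countable because $Y$ is separable, and $Y'=Y\setminus J$. The set $Y'$ is closed, and nonempty since an infinite compact space is not discrete.

Isolated points of $Y$ restrict the use of the tree lemma. If $X$ is extremally disconnected, $f\colon X\times Y\to Z$ is open and $i\in J$, then $f(X\times\{i\})$ is an open subset of $Z$ and an open image of $X$, so by Lemma~\ref{lem:ED} it consists of isolated points of $Z$. Thus all $\varphi\in M$ must send isolated points of $Y$ to isolated points of $Z$. We distinguish three cases, which together cover all $Y$: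
\begin{itemize}
\item[A.] $Y'$ has a relatively isolated point. Then $Y$ contains a clopen convergent sequence, and Section~\ref{sec:counter} applies.
\item[B.] $Y'$ has no relatively isolated points and $J$ is dense in $Y$. Then we use a target $Z$ in which isolated points accumulate at a copy of $N$.
\item[C.] $J$ is not dense in $Y$. Then we keep all maps fixed on $\overline J$ and argue as in Section~\ref{sub:model} on the rest.
\end{itemize}

\subsection*{Case A: $Y'$ has a relatively isolated point $y^*$}

Fix a compatible metric on $Y$, and let $T$ be a closed ball about $y^*$ of positive radius with $T\cap Y'=\{y^*\}$. The points of $T$ other than $y^*$ are isolated in $Y$, so they are interior to $T$, and so is $y^*$. Hence $T$ is clopen. Since $y^*$ is not isolated in $Y$, $T$ is infinite. So $T$ is a compact metrizable space with countably infinitely many isolated points and one further point; hence $T\cong\omega+1$.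

Let $X$, $Z$ and $f$ be as in Section~\ref{sec:counter}. If $T=Y$, then $f$ gives an open map of $X\times Y$ onto $Z$. Otherwise map $X\times T$ onto $Z$ by $f$ and the clopen set $X\times(Y\setminus T)$ to an additional isolated point. This is an open map onto a separable metrizable space that contains $Z$ as a closed subspace and so is not \v{C}ech-complete. By Theorem~\ref{thm:main}(i), $X$ is projectively \v{C}ech-complete.

\subsection*{Case B: $Y'$ has no relatively isolated points and $J$ is dense}

The set $J$ is infinite, for otherwise the dense set $J$ would be closed and $Y'$ would be empty. Enumerate it without repetition as $J=\{i_1,i_2,\dots\}$.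

\emph{The target.} For $m\ge1$ let $S_m\subset N$ be a maximal set whose distinct points have distance at least $1/m$. It is countable because $N$ is separable, and by maximality every point of $N$ has distance less than $1/m$ from some point of $S_m$. Put
\[
U=\bigcup_{m\ge1}S_m\times\{1/m\},\qquad Z=(N\times\{0\})\cup U\subset N\times[0,1],
\]
with the max-metric $\rho$. Points of $U$ are isolated in $Z$: a point of $Z$ at distance less than $\frac1m-\frac1{m+1}$ from $(s,1/m)\in U$ has second coordinate $1/m$ and first coordinate in $S_m$ at distance less than $1/m$ from $s$, so it equals $(s,1/m)$. Hence $N\times\{0\}$ is closed in $Z$.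

\emph{The maps.} Let $M$ be the set of maps $\varphi\colon Y\to Z$ with $\varphi(Y')\subset N\times\{0\}$ and $\varphi(J)\subset U$. It is nonempty: let $\varphi=(0,0)$ on $Y'$ and $\varphi(i_n)=(s_n,1/n)$, where $s_n\in S_n$ and $\|s_n\|<1/n$. This is continuous, since for each $\varepsilon>0$ only finitely many points of $J$ have values at distance at least $\varepsilon$ from $(0,0)$.

\emph{Condition \eqref{eq:star}.} Let $\varphi\in M$, $\varepsilon>0$ and triples $(y_k,W_k,C_k)$ be given. Write $\varphi=(\theta,r)$ with $\theta\colon Y\to N$ and $r\colon Y\to[0,1]$. If $y_k\in J$, then $\varphi(y_k)$ is isolated in $Z$, so $C_k$, which is not a neighborhood of $\varphi(y_k)$, does not contain it. We shrink $\varepsilon$ so that $d(\psi,\varphi)<\varepsilon$ implies $\psi(y_k)=\varphi(y_k)$ for all these $k$; then $\psi(W_k)\not\subset C_k$ is automatic for them. From now on only indices $k$ with $y_k\in Y'$ are considered.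

Choose $\eta>0$ with $5\eta<\varepsilon$. Pick $z_k\in Z\setminus C_k$ with $\rho(z_k,\varphi(y_k))<\eta$. There are two kinds of targets. If $z_k=(x_k,0)\in N\times\{0\}$, it must be hit at a point of $Y'$; if $z_k\in U$, it must be hit at a point of $J$. Say that $k$ is of type $N$ or of type $U$, respectively. Choose points $y_k'$, all distinct, such that $\rho(\varphi(y_k'),\varphi(y_k))<\eta$ and
\[
y_k'\in W_k\cap Y'\ \text{ for type }N,\qquad y_k'\in W_k\cap J\ \text{ for type }U.
\]
This is possible because every neighborhood of $y_k\in Y'$ contains infinitely many points of $Y'$, as $Y'$ has no relatively isolated points, and infinitely many points of $J$, as $J$ is dense and $y_k\notin J$. It is here that Case A has to be excluded.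

For $k$ of type $N$ choose pairwise disjoint open sets $H_k\ni y_k'$ that miss all points $y_l'$ of type $U$, such that $\varphi(H_k)$ is within $\eta$ of $\varphi(y_k')$, and maps $g_k\colon Y\to[0,1]$ with $g_k(y_k')=1$ and $g_k=0$ off $H_k$. Let $H=\bigcup_kH_k$ and
\[
\tilde\theta=\theta+\sum_kg_k\,(x_k-\theta)\colon Y\to N,
\]
the union and the sum being over type $N$. Then $\tilde\theta(y_k')=x_k$. On $H_k$ we have $\|\tilde\theta-\theta\|\le\|x_k-\theta\|<3\eta$, and off $H$ we have $\tilde\theta=\theta$. On $Y'$ we may use $(\tilde\theta,0)$, but on $J$ the values must be rounded to points of $U$. Define $\psi$ as follows: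
\begin{itemize}
\item $\psi(y)=(\tilde\theta(y),0)$ for $y\in Y'$;
\item $\psi(y_k')=z_k$ for $k$ of type $U$;
\item for $i_n\in H$ let $\psi(i_n)=(s,1/m)$, where $m\ge n$, $1/m<\eta$, $s\in S_m$ and $\|s-\tilde\theta(i_n)\|<1/m$;
\item $\psi=\varphi$ at all other points of $J$.
\end{itemize}

\emph{Continuity.} Only points $y\in Y'$ are in question. On $Y'$ the map $\psi=(\tilde\theta,0)$ is continuous. Let a sequence of points of $J$ tend to $y$; it takes each value only finitely often, so we may omit the finitely many $y_k'$ of type $U$. The distance of $\psi(i_n)$ from $(\tilde\theta(i_n),0)$ is at most $1/n$ if $i_n\in H$, and otherwise it equals $r(i_n)$, because then $\psi(i_n)=\varphi(i_n)$ and $\tilde\theta(i_n)=\theta(i_n)$. Along the sequence both bounds tend to $0$: the former because the indices $n$ tend to infinity, the latter because $r$ is continuous and $r(y)=0$. Since $\tilde\theta(i_n)\to\tilde\theta(y)$, also $\psi(i_n)\to\psi(y)$. So $\psi\in M$.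

\emph{Distance.} On $H_k\cap Y'$ we have $\rho(\psi,\varphi)<3\eta$. On $H_k\cap J$ the first coordinates of $\psi$ and $\varphi$ differ by less than $\eta+3\eta$; the second coordinate of $\psi$ is less than $\eta$, and so is that of $\varphi$, because $\varphi(y_k')\in N\times\{0\}$; hence they differ by less than $\eta$. At $y_k'$ of type $U$ the distance is $\rho(z_k,\varphi(y_k'))<2\eta$. At all other points $\psi=\varphi$. So $d(\psi,\varphi)\le4\eta<\varepsilon$. Finally $\psi(y_k')=z_k\notin C_k$ and $y_k'\in W_k$ for both types. This proves \eqref{eq:star}.

\emph{Conclusion.} By Lemma~\ref{lem:tree} there are an extremally disconnected Tychonoff space $X$ and an open map of $X\times Y$ onto the open set $Z_1=\bigcup_{\varphi\in M}\varphi(Y)$ of the separable metrizable space $Z$. The set $Z_1\cap(N\times\{0\})$ is closed in $Z_1$ and is a nonempty open subset of $N\times\{0\}$, so it is not Baire. Hence $Z_1$ is not \v{C}ech-complete, while $X$ is projectively \v{C}ech-complete by Lemma~\ref{lem:ED}.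

\subsection*{Case C: $J$ is not dense}

Let $B=\overline J$, let $G=Y\setminus B$, a nonempty open set without isolated points, and let $\partial=B\cap\overline G$. The sets $B$ and $\partial$ may be empty; we use the convention $\operatorname{dist}(x,\emptyset)=1$.

On $G$ we want to vary the maps as in Section~\ref{sub:model}. On $B$ all maps of $M$ will be equal to one fixed embedding. The difficulty is at the boundary $\partial$, where the two parts must fit together: points of $Z$ near the image of $\partial$ must be reached from $G$, and to interpolate linearly, as in the model case, we want the part of $Z$ available to $G$ to be convex. At the same time this part should not come near the image of $B\setminus\partial$, where no variation is possible. An embedding into a sphere reconciles these demands.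

\emph{The target.} Let $E=\ell^2\times N$, a separable normed space, and identify $\ell^2$ with $\ell^2\times\{0\}\subset E$. The factor $\ell^2$ makes room for a copy of $Y$, and the factor $N$ destroys the Baire property: since $E\times(0,\infty)$ is the union of the closed nowhere dense sets $\ell^2\times N_k\times(0,\infty)$, $k<\omega$, no nonempty open subset of $E\times(0,\infty)$ is Baire.

The space $Y$ embeds into the unit ball of $\ell^2$, say by $\iota$. Then $y\mapsto\bigl((1-\|\iota(y)\|^2)^{1/2},\iota(y)\bigr)$ embeds $Y$ into the unit sphere of $\mathbb R\oplus\ell^2\cong\ell^2$. Let $j\colon Y\to\ell^2\subset E$ be this embedding, and let $K$ be the closed convex hull of $j(\partial)$ in $\ell^2$, so $K=\emptyset$ if $\partial=\emptyset$. We claim: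
\begin{equation}\label{eq:sphere}
\text{if }y\in Y\text{ and }j(y)\in K,\text{ then }y\in\partial.
\end{equation}
Indeed, let $u=j(y)$ with $y\notin\partial$; then $u\notin j(\partial)$. For unit vectors $v\neq u$ we have $\langle u,v\rangle<1$, so by compactness of $j(\partial)$ there is $c<1$ with $\langle u,v\rangle\le c$ for all $v\in j(\partial)$. Then $\langle u,v\rangle\le c$ for all $v\in K$, while $\langle u,u\rangle=1$. So $u\notin K$.

Put
\[
O=\{(x,r)\in E\times\mathbb R:\operatorname{dist}(x,K)<r\},\qquad Z=(j(B)\times\{0\})\cup O,
\]
with the metric $\rho$ of the max-norm on $E\times\mathbb R$. The set $O$ is contained in $E\times(0,\infty)$ and open in $E\times\mathbb R$. It is convex, because the distance from a convex set is a convex function (if $K=\emptyset$, it is the constant $1$ and $O=E\times(1,\infty)$). Moreover,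
\begin{equation}\label{eq:closure}
\text{if }y\in B\text{ and }(j(y),0)\in\overline O,\text{ then }y\in\partial.
\end{equation}
For then $\operatorname{dist}(j(y),K)\le0$. So $K\ne\emptyset$, and $j(y)\in K$ because $K$ is closed. Now \eqref{eq:sphere} applies.

\emph{The maps.} Let $M$ be the set of maps $\varphi\colon Y\to Z$ with $\varphi(y)=(j(y),0)$ for $y\in B$ and $\varphi(G)\subset O$. To see that $M\ne\emptyset$, put $\varphi=(j,0)$ on $B$ and
\[
\varphi(y)=(j(y),r(y)),\quad r(y)=\operatorname{dist}(j(y),K)+\operatorname{dist}(j(y),j(B)),\qquad\text{for }y\in\overline G.
\]
The two definitions agree on $B\cap\overline G=\partial$, where $r=0$; so $\varphi$ is continuous. For $y\in G$ we have $\operatorname{dist}(j(y),j(B))>0$, so $\varphi(y)\in O$.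

\emph{Condition \eqref{eq:star}.} Let $\varphi\in M$, $\varepsilon>0$ and triples $(y_k,W_k,C_k)$ be given. If $(j(b),0)\notin C_k$ for some $b\in W_k\cap B$, then $\psi(W_k)\not\subset C_k$ for all $\psi\in M$; we discard such indices $k$. For the remaining $k$ we claim:
\begin{center}
$y_k\in\overline G$, and there are points of $O\setminus C_k$ arbitrarily close to $\varphi(y_k)$.
\end{center}
As $C_k$ is not a neighborhood of $\varphi(y_k)$, there are points of $Z\setminus C_k$ arbitrarily close to $\varphi(y_k)$. If $y_k\in G$, then $\varphi(y_k)\in O$, and those close enough lie in the open set $O$. If $y_k\in B$, then $C_k$ contains $j(W_k\cap B)\times\{0\}$. Since $j$ is an embedding, this set contains all points of $j(B)\times\{0\}$ close to $\varphi(y_k)=(j(y_k),0)$. So again those points of $Z\setminus C_k$ that are close enough lie in $O$. In particular $(j(y_k),0)\in\overline O$, and $y_k\in\partial\subset\overline G$ by \eqref{eq:closure}. The claim is proved.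

Now we proceed as in Section~\ref{sub:model}. Choose $\eta>0$ with $3\eta<\varepsilon$. Pick $z_k\in O\setminus C_k$ with $\rho(z_k,\varphi(y_k))<\eta$. Since $y_k\in\overline G$ and nonempty open subsets of $G$ are infinite, there are distinct points $y_k'\in W_k\cap G$ with $\rho(\varphi(y_k'),\varphi(y_k))<\eta$. Choose pairwise disjoint open sets $H_k$ with $y_k'\in H_k\subset G$ such that $\varphi(H_k)$ is within $\eta$ of $\varphi(y_k')$, and maps $g_k\colon Y\to[0,1]$ with $g_k(y_k')=1$ and $g_k=0$ off $H_k$. Put
\[
\psi=\varphi+\sum_kg_k\,(z_k-\varphi),
\]
computed in $E\times\mathbb R$. For $y\in H_k$ the point $\psi(y)$ lies on the segment between $\varphi(y)\in O$ and $z_k\in O$, hence in $O$ by convexity, and $\rho(\psi(y),\varphi(y))\le\rho(z_k,\varphi(y))<3\eta$. Elsewhere, in particular on $B$, we have $\psi=\varphi$. So $\psi\in M$, $d(\psi,\varphi)\le3\eta<\varepsilon$, and $\psi(y_k')=z_k\notin C_k$. This proves \eqref{eq:star}.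

\emph{Conclusion.} Lemma~\ref{lem:tree} gives an extremally disconnected Tychonoff space $X$ and an open map of $X\times Y$ onto the open subset $Z_1=\bigcup_{\varphi\in M}\varphi(Y)$ of the separable metrizable space $Z$. The set $Z_1\cap O$ is open in $Z_1$, and it is open in $E\times(0,\infty)$. It is nonempty because it contains $\varphi(G)$ for $\varphi\in M$. So it is not Baire, and $Z_1$ is not \v{C}ech-complete, while $X$ is projectively \v{C}ech-complete by Lemma~\ref{lem:ED}.

\medskip
In each of the three cases, property (a) fails for $Y$. This completes the proof of Theorem~\ref{thm:class}. \hfill$\square$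

\begin{thebibliography}{1}

\bibitem{problems}
\emph{Some problems and lines of investigation in general topology},
\texttt{https://dml.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 106678/\allowbreak CommentatMathUnivCarol\_029-1988-4\_1.pdf}.

\end{thebibliography}
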